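# Rational Sets of Representatives for Rational Equivalence Relations

**Theorem 1.** Let $A$ be a finite alphabet and let $R\subseteq A^*\times A^*$ be a rational relation that is an equivalence relation on a set $K\subseteq A^*$ (so $K$ is the domain of $R$, hence rational). Then there is a rational set $C\subseteq K$ containing exactly one element of every $R$-class.

Taking $K=A^*$: every rational equivalence relation on $A^*$ admits a set of representatives of its classes that is a rational subset of $A^*$.

## What the statement says

An alphabet is a finite set, and $A^*$ is the free monoid over $A$, with empty word $\varepsilon$. A *rational subset* of a monoid is one obtained from finite subsets by finitely many unions, products and stars. In $A^*$ these are the regular languages. In the monoid $A^*\times A^*$ they are called *rational relations*. A *set of representatives* is a set that meets every equivalence class in exactly one element.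

The question whether every rational equivalence relation has a rational set of representatives is posed in "Recent Results in the Theory of Rational Sets", which records the general case as open. Two cases are quoted there. By Eilenberg's Cross Section Theorem, if $\alpha:A^*\to B^*$ is a morphism of free monoids and $K\subseteq A^*$ is rational, there is a rational $C\subseteq K$ with $\alpha(C)=\alpha(K)$ and $\alpha|_C$ injective; so the answer is positive when $u\mathrel R v\iff\alpha(u)=\alpha(v)$. H. Johnson showed that the answer is positive when $R$ is a deterministic rational equivalence relation in the sense of Fischer and Rosenberg. The proof below uses neither result.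

**Definition (two-tape automaton).** A two-tape automaton is $T=(Q,I,F,E)$ with $Q$ finite, $I,F\subseteq Q$, and $E$ a finite set of transitions labelled $(a,\varepsilon)$, which reads $a$ on tape 1 (the *input*), or $(\varepsilon,a)$, which reads $a$ on tape 2 (the *output*). An accepting run is a path from $I$ to $F$. The automaton is *trim* if every state lies on an accepting run.

We use the following textbook facts.

* Every rational relation is the set of labels of accepting runs of a two-tape automaton, which may be taken trim. Conversely, every such set of labels is a rational relation.
* If $R$ is a rational relation and $L,L'$ are rational sets, then $R\cap(L\times L')$ is rational.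
* Projections of rational relations are rational; images of rational sets and rational relations under morphisms applied to the tapes are rational.
* Rational subsets of $A^*$ form a Boolean algebra.

One thing is missing from this list: rational relations are *not* closed under intersection. For instance $\{(a^nb^m,c^n)\}$ and $\{(a^nb^m,c^m)\}$ (over all $m,n\ge 0$) are rational, but their intersection $\{(a^nb^n,c^n)\}$ projects to $\{a^nb^n\}$, which is not rational.

**Definition (points, factoring).** A *point* $(i,j)$ of a run records that $i$ input letters and $j$ output letters have been read so far. Along a run the points start at $(0,0)$, and exactly one coordinate increases by $1$ at each step. If a path has input $w_1\cdots w_m$, we *factor it accordingly* by cutting it, for each $i<m$, at the first state at which exactly $|w_1\cdots w_i|$ input letters have been read; the $i$-th piece then has input $w_i$. For a word $x$, we write $x(i,j]$ for the factor at positions $i+1,\dots,j$.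

## Classes treated by hand

If $R$ is "same length" on $\{a,b\}^*$, then $R$ is the star of the set of the four pairs of letters, and $a^*$ is a rational set of representatives. If $R$ has finitely many classes, any choice of one word from each class is finite, hence rational. If $u\mathrel R v$ means $|u|_a+2|u|_b=|v|_a+2|v|_b$ (the kernel of the morphism $a\mapsto c$, $b\mapsto cc$), then $a^*$ again works.

In these examples one sees the representatives at a glance. A general proof needs a rule for selecting one word from each class, and the rule has to be checkable by a finite automaton. The natural rules come from orders: take the least word of each class.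

## The radix order and the plain lexicographic order fail

**Radix order.** Take the shortest word in the class, breaking ties lexicographically. Let $\alpha(a)=a$, $\alpha(b)=bb$ and $\beta(a)=aa$, $\beta(b)=b$. Both are injective, since $\{a,bb\}$ and $\{aa,b\}$ are prefix codes. On $\{a,b,d,e\}^*$ let the classes be $\{\alpha(u)d,\ \beta(u)e\}$ for $u\in\{a,b\}^*$, all other words being alone in their class. The relation is the union of the identity, of $\bigl((a,aa)\cup(bb,b)\bigr)^*(d,e)$ and of the inverse of the latter, so it is rational. The word $a^ib^{2j}d$ has length $i+2j+1$ and its partner $a^{2i}b^je$ has length $2i+j+1$. So $a^ib^{2j}d$ is chosen if $j<i$ and not chosen if $j>i$. If $i'\ge i+2$, the continuation $b^{2(i+1)}d$ gives a chosen word after $a^{i'}$ and a word that is not chosen after $a^i$. Thus $a^0,a^2,a^4,\dots$ have pairwise different residuals, and the set of radix-least words is not rational.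

**Lexicographic order.** Here a new difficulty appears first. With $a<b$, the set $a^*b$ has no lexicographically least element, since $b>ab>aab>\cdots$. So infinite classes must be cut down before this order can be used. But even when all classes are finite the rule fails. Here is an example that will accompany us.

Let $\sigma(a)=ab$, $\sigma(b)=cb$, $\sigma(c)=cc$. This is injective, since the three images are distinct and have the same length. Iterating on $a$ gives $a,\ ab,\ abcb,\ abcbcccb,\dots$ and in the limit an infinite word $t=t_1t_2t_3\cdots$ with $\sigma(t)=t$. Since $t_i$ produces the letters at positions $2i-1$ and $2i$, one reads off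
$$t_1=a,\qquad t_i=b \text{ if } i=2^k\ (k\ge1),\qquad t_i=c\text{ otherwise.}$$
Let $T_h=t_1\cdots t_h$; then $\sigma(T_h)=T_{2h}$. On $\{a,b,c,d,e\}^*$ let $R_\sigma$ have the classes
$$\{ud,\ \sigma(u)e\}\qquad(u\in\{a,b,c\}^*)$$
and let all other words be singletons. This is rational, being the union of the identity, of $\bigl((a,ab)\cup(b,cb)\cup(c,cc)\bigr)^*(d,e)$ and of its inverse. Order the letters by $a<b<c<d<e$ and let $C_{\mathrm{lex}}$ be the set of lexicographically least elements of classes. For $h\ge1$ consider the word $T_hbd$.

If $h+1$ is not a power of $2$, its partner is $T_{2h}cbe$. As $2h\ge h+1$, the partner has $t_{h+1}=c$ at position $h+1$, where $T_hbd$ has $b$. So $T_hbd\in C_{\mathrm{lex}}$. If $h+1$ is a power of $2$, then $T_hb=T_{h+1}$ and the partner is $T_{2h+2}e$. At position $h+2$ the partner has $t_{h+2}=c$, and $T_{h+1}d$ has $d>c$. So $T_hbd\notin C_{\mathrm{lex}}$.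

Suppose a finite deterministic automaton recognized $C_{\mathrm{lex}}$, and let $p_h$ be its state after $T_h$. For $h\geq 1$, the state $p_h$ determines whether $T_hbd$ is accepted, hence whether $h+1$ is a power of $2$, hence the letter $t_{h+1}$, hence $p_{h+1}$. So $(p_h)_{h\ge 1}$ is eventually periodic, and then so is the set of powers of $2$. It is not, being infinite with unbounded gaps. So $C_{\mathrm{lex}}$ is not rational.

**Where exactly the argument breaks.** To show that the lexicographically least words form a rational set, one would take an automaton for $R$ and make it check, while reading a pair $(u,v)$, that $v$ is smaller than $u$. It would have to store the part of the longer word read so far that the other tape has not reached yet, until the first difference shows up. In the example, the automaton is at the points $(k,2k)$ while reading $(T_hd,T_{2h}e)$; the common prefix of the two words is $T_h$, so for $k$ up to $h/2$ it has seen no difference and the stored part has length $k$. It is unbounded.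

In this example there is an easy way out. The last letter tells on which side of the pair a word lies, and if this letter were written in advance on every letter of the word, the two words would differ in their first letter. The proof does this in general: annotate each letter with finite information about the *rest* of the word, and compare annotated words. The main point is to show that, along the common prefix of two equivalent *annotated* words, the lead of one tape over the other is bounded.

## Cutting down to finite classes

**Lemma 2.** Let $R$ and $K$ be as in Theorem 1. There is a rational set $K_0\subseteq K$ that meets every $R$-class, such that $R_0:=R\cap(K_0\times K_0)$ is a rational relation, is an equivalence relation on $K_0$, and has only finite classes. The $R_0$-classes are the sets $\kappa\cap K_0$, with $\kappa$ an $R$-class.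

*Proof.* **Step 1: remove the words that can be shortened by deleting a cycle.** Let $T_R$ be an automaton for $R$ with $n$ states, and let $D_0$ be the set of inputs of accepting runs of $T_R$ that contain $n$ consecutive transitions of type $(a,\varepsilon)$. These runs, viewed as words over the finite set of transitions, form a regular language. Its image under the morphism sending a transition $(a,\varepsilon)$ to $a$ and a transition $(\varepsilon,a)$ to $\varepsilon$ is $D_0$. So $D_0$ is rational, and so is $K_0:=K\setminus D_0$.

**Step 2: every class keeps a word.** Let $u\in D_0$, take such a run, and let $v$ be its output. The $n$ consecutive input transitions visit $n+1$ states, so they contain a cycle with label $(x,\varepsilon)$, $x\ne\varepsilon$. Write $u=\alpha x\beta$ accordingly. Deleting the cycle gives $(\alpha\beta,v)\in R$. Since also $(u,v)\in R$, the word $u$ is $R$-equivalent to the shorter word $\alpha\beta$. So a shortest word of a class is never in $D_0$, and $K_0$ meets every class.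

**Step 3: the remaining classes are finite.** Let $u,v\in K_0$ with $(u,v)\in R$. Since $u\notin D_0$, an accepting run for $(u,v)$ has at most $n-1$ consecutive input transitions. The $|v|$ output transitions leave at most $|v|+1$ blocks of input transitions, so $|u|\le(n-1)(|v|+1)$. By symmetry of $R$, also $|v|\le(n-1)(|u|+1)$. So for given $u$ only finitely many $v$ are possible. The relation $R_0$ is rational because $K_0$ is, and the remaining assertions are clear. $\square$

As an example, let $K=a^*b$ and $R=K\times K$, with the automaton having states $1,2,3$, loops $(a,\varepsilon)$ at $1$ and $(\varepsilon,a)$ at $2$, and transitions $1\to2$ labelled $(b,\varepsilon)$ and $2\to3$ labelled $(\varepsilon,b)$. Here $n=3$, $D_0=\{a^ib: i\ge2\}$ and $K_0=\{b,ab\}$.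

A set with one element of every $R_0$-class has one element of every $R$-class. So it suffices to prove Theorem 1 for $R_0$. From now on $u\sim v$ means $(u,v)\in R_0$. If $K_0=\emptyset$ there is nothing to prove, so let $K_0\ne\emptyset$. We fix a trim automaton $T=(Q,I,F,E)$ for $R_0$ and put $N:=\max(2,|Q|)$.

**Lemma 3.** For every path of $T$ with input $x$ and output $y$,
$$|y|\le N(|x|+1),\qquad |x|\le N(|y|+1).\tag{1}$$

*Proof.* Suppose $T$ had a cycle labelled $(\varepsilon,y_0)$ with $y_0\neq\varepsilon$. As $T$ is trim, the cycle lies on an accepting run. Iterating it would give one word with infinitely many equivalent words, which contradicts Lemma 2. A cycle $(x_0,\varepsilon)$ with $x_0\ne\varepsilon$ would likewise give infinitely many words equivalent to one word. So neither exists, and at most $|Q|-1$ consecutive transitions of any path are on the same tape. The $|x|$ input transitions leave at most $|x|+1$ blocks of output transitions, so $|y|\le(|Q|-1)(|x|+1)\le N(|x|+1)$. The other inequality is the same with the tapes exchanged. $\square$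

**Definition (minimal length).** For $u\in K_0$ let $\ell(u)$ be the minimal length of a word equivalent to $u$.

Two properties will be used. First, $\ell$ is constant on classes. Second, the outputs of accepting runs of $T$ with input $u$ are exactly the words equivalent to $u$, so $\ell(u)$ is the minimal output length of an accepting run with input $u$. Also, a word is the input of an accepting run if and only if it lies in $K_0$.

## Look-ahead types and annotated words

**Definition (types).** For $w\in A^*$ put
$$\tau(w)=\{(q,q')\in Q^2:\text{ there is a path } q\to q'\text{ with input } w\},$$
$$\rho(w)=\{q\in Q:\text{ there is a path from } q\text{ to } F\text{ with input } w\}.$$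

In both cases the output of the path is arbitrary. If $\tau(w)=\tau(w')$, then $w$ may be replaced by $w'$ in the middle of an input without disturbing the rest of the run. If $\rho(w)=\rho(w')$, then $w$ may be replaced by $w'$ at the end of the input of an accepting run.

**Definition (annotation).** Let $B=A\times2^Q$. For $u=a_1\cdots a_m\in A^*$ let $\hat u=b_1\cdots b_m\in B^*$ with
$$b_i=(a_i,\ \rho(a_{i+1}\cdots a_m)).$$

The map $u\mapsto\hat u$ is injective, since forgetting the second components gives $u$ back.

**The annotated words form a rational set.** We have $q\in\rho(aw)$ if and only if there are a path $q\to q_1$ with input $\varepsilon$ and a transition $q_1\to q_2$ labelled $(a,\varepsilon)$ with $q_2\in\rho(w)$. So $\rho(aw)$ is determined by $a$ and $\rho(w)$; write $\rho(aw)=a\cdot\rho(w)$, where for $Y\subseteq Q$ the set $a\cdot Y$ is defined by the same rule with $Y$ in place of $\rho(w)$. Now a nonempty word $(a_1,Y_1)\cdots(a_m,Y_m)$ is $\hat u$ for $u=a_1\cdots a_m$ if and only if $Y_m=\rho(\varepsilon)$ and $Y_i=a_{i+1}\cdot Y_{i+1}$ for $1\leq i<m$, by induction on $i$ from $m$ downwards. This is a condition on the last letter and on pairs of consecutive letters. Together with the empty word, these words form a rational set.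

**The running example.** All classes of $R_\sigma$ are finite, so this annotation can be tried on it with $K_0$ the set of all words. Let the automaton consist of three disjoint parts: one for the pairs $(ud,\sigma(u)e)$, one for the inverse pairs, and one for the identity. In the first part let there be a state $q_1$, initial, with cycles $(a,\varepsilon)(\varepsilon,a)(\varepsilon,b)$, $(b,\varepsilon)(\varepsilon,c)(\varepsilon,b)$, $(c,\varepsilon)(\varepsilon,c)(\varepsilon,c)$ and an exit path $(d,\varepsilon)(\varepsilon,e)$ to a final state. From $q_1$ one can reach $F$ exactly with inputs in $\{a,b,c\}^*d$. So for $u\ne\varepsilon$ the first letter of $\widehat{ud}$ has a second component containing $q_1$, and the first letter of $\widehat{\sigma(u)e}$ has one not containing $q_1$. The two annotated words differ in the first letter, and the unbounded common prefix is gone.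

## Bounded lead along common annotated prefixes

Put
$$\delta_1=1,\qquad \delta_{r+1}=N^2\delta_r+N^2+N+1,\qquad M=|Q|\cdot2^{|Q|^2}+1,\qquad D=\delta_M.$$

**Lemma 4.** Let $u\sim v$, let $h$ be the length of the longest common prefix of $\hat u$ and $\hat v$, and let $(i,j)$ be a point on an accepting run of $T$ for $(u,v)$ with $\max(i,j)\le h$. Then $|i-j|<D$.

The plan of the proof is this. A large lead gives, by pigeonhole, a cycle of the run at the start of which the leading tape is ahead by a word $p$ and at the end of which it is ahead by a word $z$, with $p$ and $z$ of the same type $\tau$ but $z$ much longer. Pumping the cycle yields equivalent words, one with many copies of $p$ and one with many copies of $z$. Equivalent words have the same $\ell$. But replacing each $z$ by $p$ shortens outputs by a definite amount each time, and the annotation lets us exchange the ends of the words at bounded cost. For many copies the two effects contradict each other.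

*Proof.* Suppose $|i-j|\ge D$. Let $x$ be the common prefix of $u$ and $v$ of length $h$. Call the tape with the larger coordinate at $(i,j)$ *leading* and the other *lagging*. These names stay fixed, even at points where the lagging tape happens to be ahead.

**Step 1: find two points with the same state and the same type of lead.** The signed difference "leading coordinate minus lagging coordinate" starts at $0$, changes by $\pm1$ at each step, and is at least $\delta_M$ at $(i,j)$. So for each $r\le M$ there is a first point at which it equals $\delta_r$. Since $\delta_1<\delta_2<\cdots<\delta_M$, these points occur in strict order of $r$, and none is later than $(i,j)$. Let $g_r$ be the coordinate of the lagging tape at the $r$-th point and $g_r'=g_r+\delta_r$ that of the leading tape. Coordinates never decrease along a run, so $g_r'\le h$, and the factor $x(g_r,g_r']$ makes sense. There are $M$ points and at most $|Q|\cdot2^{|Q|^2}=M-1$ pairs consisting of a state and a subset of $Q^2$. So there are $r<r'$ such that the states at the two points are equal and $\tau(x(g_r,g'_r])=\tau(x(g_{r'},g'_{r'}])$. Write $g,g'$ for $g_r,g_r'$ and $f,f'$ for $g_{r'},g'_{r'}$.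

**Step 2: show $g'\le f$, so that the two leads do not overlap in $x$.** Between the two points the lagging tape reads $O:=f-g$ letters and the leading tape reads $f'-g'=O+\delta_{r'}-\delta_r$ letters. By (1), applied with the tapes in the appropriate roles, $O+\delta_{r'}-\delta_r\le N(O+1)$. Moreover $\delta_{r'}\ge\delta_{r+1}\ge N\delta_r+N$. Hence
$$(N-1)\,O\ \ge\ \delta_{r'}-\delta_r-N\ \ge\ (N-1)\,\delta_r .$$
As $N\ge2$, we get $O\ge\delta_r$, that is, $f\ge g+\delta_r=g'$.

**Step 3: pump the cycle.** By Step 2 we may put
$$s=x(0,g],\quad p=x(g,g'],\quad y=x(g',f],\quad z=x(f,f'].$$
Then $|p|=\delta_r$, $|z|=\delta_{r'}$ and $\tau(p)=\tau(z)$. Since $f'\le h$, we have $u=spyzw_1$ and $v=spyzw_2$ for some words $w_1,w_2$. Since $1\le f'\le h$, the letters of $\hat u$ and $\hat v$ at position $f'$ are equal; their second components are $\rho(w_1)$ and $\rho(w_2)$, so $\rho(w_1)=\rho(w_2)$. Let $w$ be the one of $w_1,w_2$ belonging to the lagging tape, and $w'$ the other one.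

Between the two points the run performs a cycle. The two tapes read as follows. Before the cycle, the lagging tape reads $s$ and the leading tape reads $sp$. On the cycle, the lagging tape reads $x(g,f]=py$ and the leading tape reads $x(g',f']=yz$. After the cycle, the lagging tape reads $zw$ and the leading tape reads $w'$. Performing the cycle $k$ times and using the symmetry of $\sim$, we get
$$s(py)^kzw\ \sim\ sp(yz)^kw'\qquad(k\ge1),\qquad\text{with }\rho(w)=\rho(w').\tag{2}$$
Put $X_k=sp(yp)^{k-1}yz$. Then $s(py)^kzw=X_kw$, so (2) gives
$$\ell(X_kw)=\ell(sp(yz)^kw').\tag{3}$$

**Step 4: replace $z$ by $p$; this lowers $\ell$ linearly in $k$.** Take an accepting run of $T$ with input $sp(yz)^kw'$ and output length $\ell(sp(yz)^kw')$. Factor it according to the input factorization $s\cdot p\cdot y\cdot z\cdots y\cdot z\cdot w'$. Each sub-path reading one of the first $k-1$ occurrences of $z$ goes between two states $q,q'$ with $(q,q')\in\tau(z)=\tau(p)$, so it can be replaced by a path $q\to q'$ with input $p$. The result is an accepting run with input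
$$sp(yp)^{k-1}yzw'=X_kw'.$$
In particular $X_kw'\in K_0$. By (1), each removed sub-path had output length at least $|z|/N-1$, and each new one has output length at most $N(|p|+1)$. Hence
$$\ell(X_kw')\ \le\ \ell(sp(yz)^kw')-(k-1)\Delta,\qquad \Delta:=\frac{|z|}{N}-1-N(|p|+1).\tag{4}$$
Since $|z|=\delta_{r'}\ge\delta_{r+1}=N^2\delta_r+N^2+N+1$ and $|p|=\delta_r$,
$$\Delta\ \ge\ N\delta_r+N+1+\frac1N-1-N\delta_r-N\ =\ \frac1N\ >\ 0 .$$

**Step 5: exchange the end $w'$ for $w$; this costs a bounded amount.** Take an accepting run with input $X_kw'$ and output length $\ell(X_kw')$, and cut it after $X_k$ has been read, in state $q_0$ say. Then $q_0\in\rho(w')=\rho(w)$. So we may continue from $q_0$ instead by a path to $F$ with input $w$, whose output has length at most $N(|w|+1)$ by (1). This is an accepting run with input $X_kw$, so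
$$\ell(X_kw)\ \le\ \ell(X_kw')+N(|w|+1).\tag{5}$$

**Step 6: compare.** From (3), (4) and (5), in this order,
$$\ell(X_kw)=\ell(sp(yz)^kw')\ \ge\ \ell(X_kw')+(k-1)\Delta\ \ge\ \ell(X_kw)-N(|w|+1)+(k-1)\Delta .$$
So $(k-1)\Delta\le N(|w|+1)$ for all $k\ge1$. This is impossible, because $\Delta>0$ and $w$ do not depend on $k$. $\square$

Note where each hypothesis enters. That $\sim$ is an equivalence relation gives (3); finite classes give (1); the annotation gives $\rho(w)=\rho(w')$, without which (5) fails. For $R_\sigma$ and plain words, Steps 1 to 4 go through with the prefix $T_h$, and it is the exchange of the ends $d$ and $e$ in Step 5 that is not allowed.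

## The order on annotated words is rational on classes

Let $\#$ be a new letter and $B_\#=B\cup\{\#\}$, totally ordered with $\#$ smallest. Define $u\prec v$ if and only if $\hat u\#$ is lexicographically smaller than $\hat v\#$. Since $u\mapsto\hat u\#$ is injective, $\prec$ is a strict total order on $A^*$. For $u\ne v$ neither of $\hat u\#,\hat v\#$ is a prefix of the other, because $\#$ occurs only as last letter. Their longest common prefix is that of $\hat u$ and $\hat v$.

**Lemma 5.** The relation $\widehat S=\{(\hat u\#,\hat v\#):\ u\sim v,\ v\prec u\}$ is rational.

*Proof.* **Step 1: an automaton $\widehat T$ for all pairs $(\hat u\#,\hat v\#)$ with $u\sim v$.** In $T$, replace each transition with letter $a$ by all transitions with letters $(a,Y)$, $Y\subseteq Q$, on the same tape. Take the product with two copies of a finite deterministic automaton for the rational set $\{\hat u:u\in A^*\}$, one following each tape. The result accepts exactly the pairs $(\hat u,\hat v)$ with $u\sim v$. From every final state append two successive transitions $(\#,\varepsilon)$, $(\varepsilon,\#)$ leading to a new state, which becomes the only final state. Apart from its last two steps, an accepting run of $\widehat T$ for $(\hat u\#,\hat v\#)$ projects to an accepting run of $T$ for $(u,v)$ with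 the same points.

**Step 2: an automaton $\mathcal M$ that also finds the first difference.** The automaton $\mathcal M$ simulates $\widehat T$ in three phases. Below, $q$ is the simulated state of $\widehat T$, and each transition of $\mathcal M$ has the same label as the simulated transition.

* *Phase 1* has states $(q,t,\beta)$ with $t\in\{1,2\}$, $\beta\in B^*$, $|\beta|\le D$. The meaning is that the words read so far are $\alpha$ and $\alpha\beta$ for some $\alpha$, and tape $t$, the leading one, has read $\alpha\beta$. The initial states are those with $q$ initial and $\beta=\varepsilon$. When $\widehat T$ reads $b\in B_\#$ on the leading tape (or on either tape if $\beta=\varepsilon$, and this tape then becomes $t$), there are two options. If $b\in B$ and $|\beta b|\le D$, then $\mathcal M$ may replace $\beta$ by $\beta b$. Alternatively, $\mathcal M$ may guess that the first difference occurs at this position, and go to the phase 2 state with $\beta$ and $c=b$. When $\beta\ne\varepsilon$ and $\widehat T$ reads $b$ on the lagging tape, $\beta=b\beta'$ is required, and $\beta$ is replaced by $\beta'$.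
* *Phase 2* has states $(q,t,\beta,c)$ with $|\beta|\le D$, $c\in B_\#$. Letters on tape $t$ are read without being recorded. A letter $b$ on the other tape must satisfy $\beta=b\beta'$ if $\beta\ne\varepsilon$, and then $\beta$ is replaced by $\beta'$. If $\beta=\varepsilon$, it must satisfy $b<c$ when $t=1$ and $c<b$ when $t=2$; then $\mathcal M$ goes to phase 3.
* *Phase 3* has states $q$ and simulates $\widehat T$ freely. $\mathcal M$ accepts in phase 3 when $q$ is final.

There are finitely many states, so the relation accepted by $\mathcal M$ is rational. It remains to see that this relation is $\widehat S$.

**Step 3: every accepted pair is in $\widehat S$.** A pair accepted by $\mathcal M$ is accepted by $\widehat T$, so it equals $(\hat u\#,\hat v\#)$ with $u\sim v$. At the passage to phase 2, the tapes have read $\alpha$ and $\alpha\beta$, and tape $t$ reads $c$ next. In phase 2 the other tape reads exactly $\beta$ and then a letter different from $c$. So the two words agree on the first $|\alpha\beta|$ positions and differ at the next one, and by the order condition the second word has the smaller letter there. Hence $v\prec u$.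

**Step 4: every pair in $\widehat S$ is accepted.** Let $u\sim v$ and $v\prec u$, let $h$ be the length of the longest common prefix of $\hat u$ and $\hat v$, and take any accepting run of $\widehat T$ for $(\hat u\#,\hat v\#)$. Both words have length at least $h+1$. Until an $(h+1)$-st letter is first read on some tape, all points satisfy $\max(i,j)\le h$. They are points of the underlying accepting run of $T$ for $(u,v)$, because reading $\#$ on a tape takes that tape to a position $\ge h+1$. By Lemma 4 they satisfy $|i-j|<D$. The letters read so far on the two tapes agree as far as both have been read, and they lie in $B$. So $\mathcal M$ can follow the run in phase 1.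

The first transition that reads an $(h+1)$-st letter is made by a tape at position $h=\max(i,j)$, that is, by the leading tape or at a tie ($\beta=\varepsilon$). There $\mathcal M$ passes to phase 2. The letters subsequently read by the other tape up to position $h$ agree with $\beta$. Its $(h+1)$-st letter exists, differs from $c$, and satisfies the order condition because $v\prec u$. Then $\mathcal M$ enters phase 3 and follows the run to its final state. So $\mathcal M$ accepts. $\square$

## Selecting the least annotated word: proof of Theorem 1

Let
$$\mathrm{Bad}=\{u\in K_0:\ \text{there is } v\sim u\text{ with } v\prec u\}.$$
It is obtained from $\widehat S$ by projecting to the first tape, deleting $\#$, and applying the letter projection $B^*\to A^*$. By Lemma 5 it is rational, and so $C:=K_0\setminus\mathrm{Bad}$ is rational.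

Every $R_0$-class is finite and nonempty and $\prec$ is a strict total order, so each $R_0$-class has a $\prec$-least element, and this is its only element in $C$. By Lemma 2, the $R_0$-classes are the sets $\kappa\cap K_0$ with $\kappa$ an $R$-class, and all of these are nonempty. Hence $C$ contains exactly one element of every $R$-class. This proves Theorem 1. $\blacksquare$

## Kernels of rational functions, successive transversals, orders on classes

A *rational function* $A^*\to A^*$ is a function whose graph is a rational relation; for instance, a morphism of free monoids is one.

**Corollary 6.** Let $R$ be a rational equivalence relation on $A^*$.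

1. If $K\subseteq A^*$ is rational, there is a rational $C\subseteq K$ containing exactly one element of each class that meets $K$.
2. $R=\{(u,v):f(u)=f(v)\}$ for some rational function $f:A^*\to A^*$ with $f(u)\mathrel R u$ for all $u$ and $f\circ f=f$. Conversely, the kernel of any rational function $A^*\to A^*$ is a rational equivalence relation.
3. There are pairwise disjoint rational sets $C_1,C_2,\dots$ such that $C_j$ contains exactly one element of each class with at least $j$ elements and no element of the other classes.
4. If all classes are finite, there is a rational relation $S\subseteq R$ that restricts to a strict linear order on every class.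
5. From an automaton for $R$, an automaton for a set of representatives can be computed.

*Proof.* **Part 1.** Apply Theorem 1 to $R\cap(K\times K)$. This is a rational relation and an equivalence relation on $K$, and its classes are the nonempty intersections of $R$-classes with $K$.

**Part 2.** Let $C$ be a rational set of representatives for $R$, from Theorem 1. The relation $R\cap(A^*\times C)$ is rational, and it is the graph of the function $f$ that sends $u$ to the representative of its class. So $f(u)\mathrel R u$. Two words have the same image exactly when they are equivalent. Since $f(u)\in C$ is its own representative, $f\circ f=f$. Conversely, the kernel of a rational function $f$ is the composition of the relations $f$ and $f^{-1}$. Both are rational, and rational relations between finitely generated free monoids are closed under composition (Elgot–Mezei). A kernel is always an equivalence relation.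

**Part 3.** Put $K_1=A^*$. Given a rational $K_j$, let $C_j\subseteq K_j$ be given by part 1 for $K_j$, and put $K_{j+1}=K_j\setminus C_j$, which is again rational. By induction on $j$, the set $K_j$ arises by removing exactly $\min(j-1,|\kappa|)$ elements from each class $\kappa$ (all of $\kappa$ if $|\kappa|\le j-1$). So $K_j$ meets $\kappa$ if and only if $|\kappa|\ge j$, and $C_j$ contains exactly one element of these classes and none of the others. The sets $C_j$ are pairwise disjoint, since $C_j\cap K_{j+1}=\emptyset$ and $C_{j'}\subseteq K_{j'}\subseteq K_{j+1}$ for $j'>j$.

**Part 4.** From Lemma 3 up to Lemma 5, the arguments use only that $\sim$ is a rational equivalence relation on $K_0$ with finite classes. So they apply with $K_0=A^*$ and $R_0=R$. Deleting $\#$ and applying the letter projection $B^*\to A^*$ on both tapes of $\widehat S$ gives the rational relation $S=\{(u,v)\in R:\ v\prec u\}$. On each class it is a strict linear order, because $\prec$ is a strict total order on $A^*$.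

**Part 5.** Every step of the construction is effective: the automata for $D_0$, $K_0$ and $R_0$; trimming; the sets $\rho(w)$, through $\rho(\varepsilon)$ and the rule $Y\mapsto a\cdot Y$; the number $D$, which depends only on $|Q|$; the automata $\widehat T$ and $\mathcal M$; the projection giving $\mathrm{Bad}$; and the complement giving $C$. $\square$
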